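\title{New spheres in the optimal input of the amplitude-constrained Gaussian channel appear one at a time, at the origin}

\begin{abstract}
The capacity-achieving input of the additive Gaussian channel in $\mathbb{R}^n$ under the amplitude constraint $\|X\|\le R$ is supported on finitely many concentric spheres. We prove the conjecture that, as $R$ grows, the number of spheres first exceeds any earlier value by exactly one, and that the new mass point appears at the origin; it is in fact exactly the origin on an interval of values of $R$. The proof counts, with multiplicity and in the variable $t=\|x\|^2$, the zeros of the function that appears in the optimality conditions. If the input has $T$ spheres, this function has at most $2T$ zeros, the spheres use all but one of them, and the origin is the only place where a new contact point costs a single zero. An implicit function argument and analyticity in $R$ exclude oscillation of the number of spheres after a transition.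
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge 1$ be an integer and let $Z$ be a standard Gaussian vector in $\mathbb{R}^n$. We consider the channel $Y=X+Z$, where the input $X$ is independent of $Z$ and satisfies the amplitude (peak-power) constraint $\|X\|\le R$ for a given $R>0$. For $n=2N$ this is the $N$-dimensional complex Gaussian channel. Its capacity is the largest mutual information between input and output,
\[
C(R)=\max_{\|X\|\le R} I(X;Y).
\]
The maximizing input $X^\star$ is unique and isotropic, that is, its law is invariant under the orthogonal group, and its magnitude $\|X^\star\|$ takes finitely many values. These facts are known for $n=2N$; short proofs for every $n$ are included in Section~\ref{sec:setting}. Thus $X^\star$ lives on a finite union of concentric spheres. We write $S(R)\subset[0,R]$ for the set of values of $\|X^\star\|$ that have positive probability, call its elements the \emph{mass points}, and put $\mathcal{N}(R)=|S(R)|$. An atom of $X^\star$ at the origin counts as the mass point $0$.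

Since $I(X;Y)=h(Y)-h(Z)$, where $h$ is differential entropy, the optimal input spreads the output as much as the constraint allows. When $R$ is small compared with the noise, all the mass goes to the outer sphere: $S(R)=\{R\}$ for $R\le\sqrt n$ (Proposition~\ref{prop:small}). When $R$ is large, few spheres leave most of the ball empty, and $\mathcal{N}(R)$ is bounded below by a quantity of order $R$ (Proposition~\ref{prop:growth}). So new mass points must appear as $R$ increases, and one asks where, and how many at a time. For $n=2N$ the first step is known: there is a threshold up to which one sphere is optimal, and as soon as $R$ exceeds it a second mass point is required and appears at $0$. This is the answer one would guess, since the origin is the point of the ball farthest from the sphere of radius $R$. With several spheres this picture no longer singles out the origin. A new sphere might form in the shell between two old ones, or an old sphere might split in two.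

The conjecture stated in \cite{thesis} is that neither happens: starting from an arbitrary constraint $\tilde R$ with $T$ mass points, the first new mass point for $R>\tilde R$ appears at $0$, and mass points appear one by one. In precise form, fix $\tilde R>0$, let
\begin{equation}\label{eq:Rstar}
T=\mathcal{N}(\tilde R),\qquad R^*=\inf\{R>\tilde R:\ \mathcal{N}(R)>T\},
\end{equation}
and assume $R^*<\infty$. The conjecture asserts that for some $\delta>0$:
\begin{enumerate}
\item[(a)] $0\notin S(R^*)$, and for $R\in(R^*,R^*+\delta)$ one can write $S(R)=\{\rho_1(R),\dots,\rho_{T+1}(R)\}$ so that, as $R\downarrow R^*$, $\rho_{T+1}(R)\to0$ and $\{\rho_1(R),\dots,\rho_T(R)\}$ converges to the $T$ distinct points of $S(R^*)$;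
\item[(b)] $\mathcal{N}(R^*)=T$, and $\mathcal{N}(R)=T+1$ for all $R\in(R^*,R^*+\delta)$.
\end{enumerate}
We prove this in every real dimension. The assumption $R^*<\infty$ is always satisfied, and the new mass point does not merely tend to $0$.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $\tilde R>0$, and define $T$ and $R^*$ by \eqref{eq:Rstar}. Then $R^*<\infty$, $0\notin S(R^*)$, $\mathcal{N}(R^*)=T$, and there is $\delta>0$ such that for $R\in(R^*,R^*+\delta)$ the set
\[
S(R)=\{\rho_1(R),\dots,\rho_T(R)\}\cup\{0\}
\]
has exactly $T+1$ elements, and $\{\rho_1(R),\dots,\rho_T(R)\}$ converges to the $T$ distinct points of $S(R^*)$ as $R\downarrow R^*$. In particular \textup{(a)} and \textup{(b)} hold.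
\end{theorem}

The origin is singled out by a count of zeros. The optimality (KKT) conditions attach to $X^\star$ a function $J_R(t)$ of $t=\|x\|^2$, the information density minus the capacity, which is entire, is nonpositive on $[0,R^2]$, and vanishes at the squares of the mass points. A zero inside $(0,R^2)$ is a point of tangency and has multiplicity at least two, while a zero at an endpoint may be simple. We show that $J_R$ has at most $2T$ zeros in $[0,\infty)$ when there are $T$ mass points, none at the origin. The outer sphere $t=R^2$ and the $T-1$ inner spheres use $2T-1$ of them. One zero is left, which pays for a contact at $t=0$ and for nothing else. When the origin is already a mass point the bound improves to $2T-1$, and again no new contact point fits.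

Section~\ref{sec:setting} introduces $J_R$ and states its shape (Theorem~\ref{thm:shape}). Section~\ref{sec:one} carries out the count by hand for one sphere, Section~\ref{sec:count} in general, and Section~\ref{sec:shape} deduces Theorem~\ref{thm:shape}. Section~\ref{sec:local} shows that near any $R_0$ the only possible change of the support is an atom at the origin. Whether this atom is present is decided in Section~\ref{sec:osc} by the sign of a real-analytic function of $R$. Theorem~\ref{thm:main} is proved in Section~\ref{sec:main}, and Section~\ref{sec:all} describes all discontinuities of $\mathcal{N}$.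

\section{The optimal input and its KKT function}\label{sec:setting}

Logarithms are natural. For probability densities $f,g$ on $\mathbb{R}^n$ we write $h(f)=-\int f\log f$ and $D(f\|g)=\int f\log(f/g)\ge0$. Let $\phi(y)=(2\pi)^{-n/2}e^{-\|y\|^2/2}$ and $h_0=h(\phi)=\frac n2\log(2\pi e)$. The letter $c$ denotes a positive constant that may change from line to line.

\subsection{Existence, uniqueness, isotropy}

An input with law $\mu$ has output density $f_\mu(y)=\int\phi(y-x)\,d\mu(x)$ and mutual information $I(\mu)=h(f_\mu)-h_0$. If $\mu$ is supported in the closed ball of radius $b$, then $(\|y\|-b)_+\le\|y-x\|\le\|y\|+b$ on the support, so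
\begin{equation}\label{eq:bounds}
(2\pi)^{-n/2}e^{-(\|y\|+b)^2/2}\le f_\mu(y)\le(2\pi)^{-n/2}e^{-(\|y\|-b)_+^2/2}.
\end{equation}
In particular $|\log f_\mu(y)|\le c\,(1+\|y\|^2)$ with $c$ depending only on $n$ and $b$. Every exchange of limit and integral for real parameters below rests on these bounds.

\begin{lemma}\label{lem:exist}
\textup{(i)} If $\mu_k\to\mu$ weakly and all $\mu_k$ are supported in one ball, then $f_{\mu_k}\to f_\mu$ pointwise and $I(\mu_k)\to I(\mu)$.

\textup{(ii)} For each $R>0$ there is exactly one law $\mu_R$ on the closed ball of radius $R$ with $I(\mu_R)=C(R)$. It is isotropic, and it is not the point mass at $0$.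
\end{lemma}

\begin{proof}
(i) The map $x\mapsto\phi(y-x)$ is bounded and continuous, which gives the pointwise convergence. By \eqref{eq:bounds}, $|f_{\mu_k}\log f_{\mu_k}|\le c\,(1+\|y\|^2)e^{-(\|y\|-b)_+^2/2}$, and dominated convergence applies.

(ii) The laws on a closed ball form a weakly compact set, so a maximizer exists by (i). Let $\mu_1\ne\mu_2$ be two laws on the ball. The Fourier transform of $f_{\mu_j}$ is $e^{-\|\xi\|^2/2}$ times that of $\mu_j$, so the continuous functions $f_{\mu_1}$ and $f_{\mu_2}$ differ on an open set. Since $s\mapsto -s\log s$ is strictly concave, $I(\frac12\mu_1+\frac12\mu_2)>\frac12I(\mu_1)+\frac12I(\mu_2)$, and $\mu_1,\mu_2$ cannot both be maximizers. An orthogonal map preserves the ball and the value of $I$, so it preserves the unique maximizer. All point masses have $I=0$; if one of them were optimal, all would be, against uniqueness.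
\end{proof}

\subsection{Radial form of the channel}

An isotropic input is determined by the law $P$ of $\|X\|^2$, and its output density is a function of $\|y\|^2$. We use the variables $t=\|x\|^2$ and $u=\|y\|^2$ and write $I(P)$ for the mutual information. Integrals over $\mathbb{R}^n$ become $\int F(\|y\|^2)\,dy=\int_0^\infty F(u)w(u)\,du$ with $w(u)=\pi^{n/2}u^{n/2-1}/\Gamma(n/2)$. Let $P_R$ be the law of $\|X\|^2$ under $\mu_R$ and let $\Sigma(R)\subset[0,R^2]$ be its support. By Lemma~\ref{lem:exist}, $\Sigma(R)\neq\{0\}$.

Let $(a)_k=a(a+1)\cdots(a+k-1)$ and let $\Theta$ be uniform on the unit sphere. Writing $Z=\|Z\|\Theta$ with independent factors, and using $\mathbb{E}Z_1^{2k}=2^k(\frac12)_k$ and $\mathbb{E}\|Z\|^{2k}=2^k(\frac n2)_k$, we get $\mathbb{E}\Theta_1^{2k}=(\frac12)_k/(\frac n2)_k$. Since $(2k)!=4^kk!\,(\frac12)_k$, the average of $e^{x\cdot y}$ over the sphere $\|x\|^2=t$ is $\Phi(tu/4)$, where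
\[
\Phi(z)=\sum_{k\ge0}\frac{z^k}{k!\,(n/2)_k}.
\]
For $n=1$ this is $\cosh(2\sqrt z)$. The uniform input on the sphere $\|x\|^2=t$ therefore has output density
\[
q_t(u)=(2\pi)^{-n/2}e^{-(t+u)/2}\,\Phi(tu/4),
\]
and a general $P$ has output density $f_P(u)=\int q_t(u)\,dP(t)$. For any $x$ with $\|x\|^2=t$, the variable $\|x+Z\|^2$ has density $\chi_t(u)=q_t(u)w(u)$, the noncentral chi-square density. Multiplying out the series gives its Poisson mixture form
\begin{equation}\label{eq:poisson}
\chi_t(u)=e^{-t/2}\sum_{k\ge0}\frac{(t/2)^k}{k!}\,\gamma_{n+2k}(u),\qquad \gamma_m(u)=\frac{u^{m/2-1}e^{-u/2}}{2^{m/2}\Gamma(m/2)},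
\end{equation}
where $\gamma_m$ is the chi-square density with $m$ degrees of freedom, whose mean is $m$. If $\psi$ is measurable and $|\psi(u)|\le c\,(1+u)$, then \eqref{eq:poisson} gives
\begin{equation}\label{eq:transform}
\int_0^\infty\chi_t\psi\,du=e^{-t/2}\sum_{k\ge0}\frac{m_k}{k!}\Big(\frac t2\Big)^k,\qquad m_k=\int_0^\infty\psi\gamma_{n+2k}\,du,\qquad |m_k|\le c\,(1+n+2k),
\end{equation}
and the right-hand side is an entire function of $t$.

\subsection{Information density and the optimality conditions}

Let $P$ be a law on $[0,b^2]$. Its \emph{information density} at a point $x$ with $\|x\|^2=t$ is the relative entropy between the output given $X=x$ and the output itself,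
\[
i_P(t)=\int\phi(y-x)\log\frac{\phi(y-x)}{f_P(\|y\|^2)}\,dy=-h_0-\int_0^\infty\chi_t(u)\log f_P(u)\,du .
\]
It measures how distinguishable the input $x$ is from the average input. By \eqref{eq:bounds} and \eqref{eq:transform}, $i_P$ extends to an entire function. Moreover $i_P(t)\to+\infty$ as $t\to\infty$: the upper bound in \eqref{eq:bounds} gives $i_P(t)\ge -\frac n2+\frac12\mathbb{E}(\|x+Z\|-b)_+^2$, and Jensen's inequality for the convex function $y\mapsto(\|y\|-b)_+^2$ bounds the expectation below by $(\sqrt t-b)_+^2$. For any second compactly supported law $Q$ we have $\int i_P\,dQ=-h_0-\int f_Q\,w\log f_P\,du$, hence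
\begin{equation}\label{eq:golden}
I(Q)=\int i_P\,dQ-D(f_Q\|f_P),\qquad\text{and in particular}\qquad I(P)=\int i_P\,dP .
\end{equation}

\begin{lemma}[KKT conditions]\label{lem:kkt}
A law $P$ on $[0,R^2]$ equals $P_R$ if and only if there is a constant $\lambda$ with $i_P\le\lambda$ on $[0,R^2]$ and $i_P=\lambda$ on the support of $P$. In that case $\lambda=C(R)$.
\end{lemma}

\begin{proof}
Let $P=P_R$, $f=f_P$, $t\in[0,R^2]$, and move mass toward $t$: the law $(1-\varepsilon)P+\varepsilon\delta_t$ has output density $f_\varepsilon=(1-\varepsilon)f+\varepsilon q_t$. The $\varepsilon$-derivative of $f_\varepsilon\log f_\varepsilon$ is $(q_t-f)(1+\log f_\varepsilon)$, which is bounded by $c\,(q_t+f)(1+u)$ because $f_\varepsilon$ satisfies \eqref{eq:bounds} with $b=R$. By the mean value theorem the difference quotients obey the same bound, which is integrable against $w$. So the right derivative of the mutual information at $\varepsilon=0$ is $-\int(q_t-f)w\log f\,du=i_P(t)-I(P)$, and optimality makes it nonpositive. Thus $i_P\le C(R)$ on $[0,R^2]$. Since $i_P$ is continuous and $\int i_P\,dP=C(R)$, equality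 holds on the support.

Conversely, if the conditions hold, then \eqref{eq:golden} gives $I(P)=\lambda$ and $I(Q)\le\int i_P\,dQ\le\lambda$ for every law $Q$ on $[0,R^2]$, in particular for $Q=P_R$. So $P$ is optimal, and $P=P_R$ by uniqueness.
\end{proof}

Write $f_R=f_{P_R}$, and define the \emph{KKT function} $J_R=i_{P_R}-C(R)$. Since $\chi_t$ has integral one, the constants can be moved under the logarithm:
\[
J_R(t)=-\int_0^\infty\chi_t(u)\psi_R(u)\,du,\qquad \psi_R=\log\frac{f_R}{\kappa_R},\qquad\kappa_R=e^{-h_0-C(R)}.
\]
As $0\le C(R)\le C(b)$ for $R\le b$, we have $|\psi_R(u)|\le c\,(1+u)$ with $c$ uniform for $R\in(0,b]$. By \eqref{eq:transform},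
\begin{equation}\label{eq:series}
e^{t/2}J_R(t)=-\sum_{k\ge0}\frac{m_k(R)}{k!}\Big(\frac t2\Big)^k,\qquad m_k(R)=\int_0^\infty\psi_R\gamma_{n+2k}\,du .
\end{equation}
To summarize, $J_R$ is entire, $J_R(t)\to+\infty$ as $t\to+\infty$, $J_R\le0$ on $[0,R^2]$, and $J_R=0$ on $\Sigma(R)$. A nonzero entire function has finitely many zeros in a compact set, so $\Sigma(R)$ is finite. Hence $\Sigma(R)=\{\rho^2:\rho\in S(R)\}$ and $|\Sigma(R)|=\mathcal{N}(R)$; we call the points of $\Sigma(R)$ mass points as well. The zeros of $J_R$ in $[0,R^2]$ are the \emph{contact points}.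

The multiplicity of a zero of $J_R$ always refers to the variable $t$, also at $t=0$. This is the scale on which the origin is cheap. For $n=1$, in the variable $x\in[-R,R]$, the even function $J_R(x^2)$ has at least four zeros at an interior contact pair $\pm x\ne0$ and at least two at a contact at $x=0$; in the variable $t$ these numbers are two and one.

\subsection{The shape of the KKT function}

\begin{theorem}\label{thm:shape}
Let $n\ge1$ and $R>0$.
\begin{enumerate}
\item[(1)] $R^2\in\Sigma(R)$ and $J_R'(R^2)>0$.
\item[(2)] $J_R''(\tau)<0$ for every $\tau\in\Sigma(R)\cap(0,R^2)$.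
\item[(3)] $J_R<0$ on $(0,R^2)\setminus\Sigma(R)$.
\item[(4)] If $0\notin\Sigma(R)$ and $J_R(0)=0$, then $J_R'(0)<0$.
\item[(5)] If $0\in\Sigma(R)$, then either $J_R'(0)<0$, or $J_R'(0)=0>J_R''(0)$.
\end{enumerate}
In particular $R\in S(R)$, and the set of $\rho\in[0,R]$ at which the KKT inequality is an equality is $S(R)$ or $S(R)\cup\{0\}$.
\end{theorem}

Each item closes one door. We shall see that $J_R$ depends continuously on $R$, so that mass points for $R$ near $R_0$ lie near contact points of $J_{R_0}$, and two mass points can approach the same contact point only if it is a degenerate zero. Item (3) excludes a new sphere between old ones. Items (1), (2) and (5) exclude the splitting of the outer sphere, of an inner sphere, and of an atom at the origin. What remains is a contact at $t=0$ that carries no mass, and item (4) will force the new mass point to be exactly $0$.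

\section{Descartes' rule and the single sphere}\label{sec:one}

The count goes along a chain: the number of mass points bounds the number of critical points of $f_R$, hence the number of sign changes of $\psi_R$, which has the sign of $f_R-\kappa_R$; this bounds the number of sign changes of the sequence $(m_k)$; and this bounds the number of zeros of the series \eqref{eq:series}. The first and last links use Descartes' rule of signs for power series. Sign changes of a real sequence are counted after deleting its zero terms. We use Rolle's theorem with multiplicities: if a real-analytic $g\not\equiv0$ on an interval has at least $s$ zeros counted with multiplicity, then $g'$ has at least $s-1$, because a zero of multiplicity $r$ is a zero of $g'$ of multiplicity $r-1$ and $g'$ vanishes between consecutive distinct zeros.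

\begin{lemma}\label{lem:descartes}
Let $B(t)=\sum_k b_kt^k\not\equiv0$ be entire with real coefficients, and suppose that $(b_k)$ has $W<\infty$ sign changes. Then $B$ has at most $W$ zeros in $(0,\infty)$, counted with multiplicity.
\end{lemma}

\begin{proof}
If $W=0$, all nonzero terms have the same sign for $t>0$. If $W\ge1$, choose consecutive nonzero coefficients $b_j,b_l$ with $j<l$ and $b_jb_l<0$, and a non-integer $\alpha\in(j,l)$. In $t^{\alpha+1}(t^{-\alpha}B)'=\sum_k(k-\alpha)b_kt^k$ the signs of the coefficients with $k\le j$ are reversed and the others are kept, so exactly the sign change between $j$ and $l$ disappears. By induction $(t^{-\alpha}B)'$ has at most $W-1$ positive zeros, and by Rolle's theorem $t^{-\alpha}B$ has at most $W$.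
\end{proof}

Two formulas feed the chain. Put $a_k=1/(4^kk!\,(n/2)_k)$, so that $q_\tau(u)=(2\pi)^{-n/2}e^{-\tau/2}e^{-u/2}\sum_ka_k\tau^ku^k$, with $0^0=1$. The coefficient of $u^k$ in $e^{u/2}\partial_u\big(e^{-u/2}\sum_ka_k\tau^ku^k\big)$ is $(k+1)a_{k+1}\tau^{k+1}-\frac12a_k\tau^k$, and $(k+1)a_{k+1}=a_k/(2(n+2k))$. Hence
\begin{equation}\label{eq:qprime}
e^{u/2}\,\partial_uq_\tau(u)=(2\pi)^{-n/2}e^{-\tau/2}\sum_{k\ge0}\frac{a_k}{2(n+2k)}\,\tau^k(\tau-n-2k)\,u^k .
\end{equation}
Next, for fixed $R$ let $\psi=\psi_R$, $d\sigma(u)=u^{n/2-1}e^{-u/2}\,du$, and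
\[
M_k=\int_0^\infty\psi(u)\,u^k\,d\sigma(u)=2^{n/2+k}\,\Gamma(n/2+k)\,m_k(R).
\]
So the coefficient of $t^k$ in \eqref{eq:series} is a negative multiple of $M_k$, and the $M_k$ are the moments of the signed measure $\psi\,d\sigma$. Integrating $\psi$ against a polynomial that changes sign exactly where $\psi$ does produces a strict linear inequality between moments; this is the middle link. Note that $\psi(u)\to-\infty$ as $u\to\infty$, by the upper bound in \eqref{eq:bounds}, and that $\psi$ must take a positive value, since otherwise all $M_k$ would be negative and $J_R$ would have no zero in $[0,\infty)$.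

\subsection{One sign change}

Suppose that $\psi>0$ on $(0,u_1)$ and $\psi<0$ on $(u_1,\infty)$. For $k<l$ the binomial $u^l-u_1^{l-k}u^k$ has the opposite signs on these intervals, so
\[
M_l-u_1^{l-k}M_k<0 .
\]
Thus $M_k\le0$ implies $M_l<0$ for all $l>k$, and $(M_k)$ has at most one sign change. If $M_0\le0$, then $J_R>0$ on $(0,\infty)$, which is impossible because $\Sigma(R)$ contains a positive point. So $M_0>0$, that is, $J_R(0)<0$. By Lemma~\ref{lem:descartes}, $J_R$ has at most one positive zero, and it is simple. A mass point in $(0,R^2)$ would be a local maximum of $J_R$, hence a multiple zero. Therefore $\Sigma(R)=\{R^2\}$, and $R^2$ is the only contact point.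

\begin{proposition}\label{prop:small}
If $R\le\sqrt n$, then $S(R)=\{R\}$; in particular $\mathcal{N}(R)=1$.
\end{proposition}

\begin{proof}
For $0\le\tau\le n$ all coefficients in \eqref{eq:qprime} are nonpositive and one is negative ($k=0$ if $\tau=0$, and $k=1$ if $\tau>0$). So each $q_\tau$ with $\tau\in\Sigma(R)$ is strictly decreasing, and so is $f_R$. Since $\psi$ takes a positive value and tends to $-\infty$, it has the sign pattern just treated.
\end{proof}

\subsection{Two sign changes}

Now suppose only that $\mathcal{N}(R)=1$, say $\Sigma(R)=\{\tau\}$ with $\tau>0$, so $f_R=q_\tau$. We prove Theorem~\ref{thm:shape} in this case. The factor $\tau-n-2k$ in \eqref{eq:qprime} changes sign at most once, so $f_R'$ has at most one positive zero: $f_R$ is decreasing, or increasing and then decreasing. Either $\psi$ has the pattern $(+,-)$ treated above, or there are $u_1<u_2$ with $\psi>0$ on $(u_1,u_2)$ and $\psi<0$ on $(0,u_1)\cup(u_2,\infty)$. Consider the second case.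

Fix $j<k<l$. We need a trinomial in $u^j,u^k,u^l$ that changes sign at $u_1$ and $u_2$. Put $s=u^{k-j}$ and $\zeta=(l-j)/(k-j)>1$, and let $\alpha s-\beta$ be the chord of the strictly convex increasing function $s^\zeta$ through the points $s_1=u_1^{k-j}$ and $s_2=u_2^{k-j}$. Then $\alpha>0$, and $s^\zeta-\alpha s+\beta$ is negative on $(s_1,s_2)$ and positive on $[0,s_1)\cup(s_2,\infty)$; the value at $s=0$ shows $\beta>0$. Multiplying by $u^j$, the trinomial $u^l-\alpha u^k+\beta u^j$ has the sign opposite to $\psi$, so $M_l-\alpha M_k+\beta M_j<0$. Consequently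
\begin{equation}\label{eq:forbidden}
\text{there are no } j<k<l \text{ with } M_j\ge0,\quad M_k\le0,\quad M_l\ge0 .
\end{equation}
Four terms with alternating signs contain the pattern $(+,-,+)$, so $(M_k)$ has at most two sign changes and $J_R$ has at most two positive zeros with multiplicity.

The budget is now spent as follows. If $\tau<R^2$, the zero at $\tau$ is double, there is no other positive zero, and $J_R<0$ on $(\tau,\infty)$; this contradicts $J_R\to+\infty$. So $\tau=R^2$. For the same reason this zero is not double: $J_R$ would then be negative on both sides of it and stay negative. So it is simple, and $J_R'(R^2)>0$. A contact point in $(0,R^2)$ would bring the count to three. The only remaining candidate is $t=0$. If $J_R(0)=0$, then $M_0=0$, and \eqref{eq:forbidden} with $j=0$ says that $M_k\le0$ implies $M_l<0$ for $1\le k<l$. If $M_1\le 0$, then $J_R>0$ on $(0,\infty)$, against $J_R(R^2)=0$. So $M_1>0$ and $J_R'(0)=-m_1/2<0$.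

The last step shows the device that counts zeros at the origin: a vanishing moment satisfies both weak inequalities, so it can play the part of either sign in a forbidden pattern.

\section{The general count}\label{sec:count}

For $T$ spheres the coefficients of $e^{u/2}f'$ are sums of $T$ sequences $\tau^k(\tau-n-2k)$. To bound their sign changes we view them as values at integers of an exponential polynomial.

\begin{lemma}\label{lem:exppoly}
Let $E(x)=\sum_{j=1}^sA_j(x)e^{\beta_jx}$ with $s\ge1$, distinct real $\beta_j$ and nonzero real polynomials $A_j$, and let $D=\sum_j(\deg A_j+1)$. Then $E$ has at most $D-1$ real zeros.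
\end{lemma}

\begin{proof}
We count with multiplicity and use induction on $D$. For $D=1$, $E$ is a nonzero multiple of an exponential. Let $D\ge2$. Multiplying by $e^{-\beta_1x}$, we may assume $\beta_1=0$. In $E'$ the polynomial $A_1$ is replaced by $A_1'$, whose degree is lower by one (the term disappears if $A_1$ is constant), and for $j>1$ the polynomial $A_j$ is replaced by $A_j'+\beta_jA_j$, which has the same degree because $\beta_j\neq0$. So $E'$ is of the same type with parameter $D-1\ge1$ and has at most $D-2$ zeros. Rolle's theorem concludes.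
\end{proof}

\begin{lemma}\label{lem:level}
Let $f=\sum_{i=1}^Tp_iq_{\tau_i}$ with $p_i>0$, distinct $\tau_i\ge0$ and $\{\tau_1,\dots,\tau_T\}\ne\{0\}$, and let $\kappa>0$. Then $f-\kappa$ has at most $2T$ zeros in $(0,\infty)$ if all $\tau_i$ are positive, and at most $2T-1$ if some $\tau_i$ is $0$.
\end{lemma}

\begin{proof}
Put $\pi_i=(2\pi)^{-n/2}p_ie^{-\tau_i/2}>0$. By \eqref{eq:qprime},
\[
e^{u/2}f'(u)=\sum_{k\ge0}\frac{a_k}{2(n+2k)}\,e_ku^k,\qquad e_k=\sum_{i=1}^T\pi_i\tau_i^k(\tau_i-n-2k).
\]
Suppose all $\tau_i>0$. Then $e_k=E(k)$ for $E(x)=\sum_i\pi_i(\tau_i-n-2x)e^{x\log\tau_i}$, which has $T$ distinct exponents and polynomials of degree one, so $D=2T$ and $E$ has at most $2T-1$ real zeros. A sign change between consecutive nonzero terms $e_j,e_l$ gives a zero of $E$ in $(j,l)$, and these intervals are disjoint. So $(e_k)$ has at most $2T-1$ sign changes.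

Suppose some $\tau_i=0$; then $T\ge2$. This term contributes to $e_0$ only. The sequence $(e_k)_{k\ge1}$ comes from $T-1$ exponents and has at most $2T-3$ sign changes, and prepending $e_0$ adds at most one.

The function $f$ is positive and tends to $0$, so $f'\not\equiv0$. By Lemma~\ref{lem:descartes}, $f'$ has at most $2T-1$, respectively $2T-2$, zeros in $(0,\infty)$, and by Rolle's theorem $f-\kappa$ has at most one more.
\end{proof}

The next lemma replaces the chord of Section~\ref{sec:one}.

\begin{lemma}\label{lem:fewnomial}
Let $V\ge0$, let $0<u_1<\dots<u_V$ be real, and let $0\le l_0<\dots<l_V$ be integers. There are $d_0,\dots,d_V>0$ such that the positive zeros of $H(u)=\sum_{j=0}^V(-1)^{V-j}d_ju^{l_j}$ are exactly $u_1,\dots,u_V$, all simple, and $H(u)>0$ for large $u$.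
\end{lemma}

\begin{proof}
The $V$ homogeneous linear conditions $\sum_j\eta_ju_r^{l_j}=0$, $r=1,\dots,V$, have a nonzero real solution $(\eta_0,\dots,\eta_V)$. The polynomial $H=\sum_j\eta_ju^{l_j}$ has at least $V$ positive zeros, so by Lemma~\ref{lem:descartes} its $V+1$ coefficients $\eta_j$ have at least $V$ sign changes. Hence they are all nonzero and alternate in sign, and we normalize $\eta_V>0$. With exactly $V$ sign changes, Lemma~\ref{lem:descartes} allows no further positive zero and no multiple one.
\end{proof}

By Lemma~\ref{lem:level}, $\psi_R$ has finitely many zeros in $(0,\infty)$. A \emph{sign change} of $\psi_R$ is a zero with opposite signs on its two sides.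

\begin{lemma}\label{lem:vd}
If $\psi_R$ has $V$ sign changes in $(0,\infty)$, then $J_R$ has at most $V$ zeros in $[0,\infty)$, counted with multiplicity.
\end{lemma}

\begin{proof}
Let $u_1<\dots<u_V$ be the sign changes. For integers $0\le l_0<\dots<l_V$ take $H$ from Lemma~\ref{lem:fewnomial}. Both $\psi_R$ and $H$ change sign exactly at $u_1,\dots,u_V$, and for large $u$ we have $\psi_R<0<H$. So $\psi_RH<0$ off a finite set, and integration against $\sigma$ gives $\sum_j(-1)^{V-j}d_jM_{l_j}<0$. Therefore
\begin{equation}\label{eq:forbiddenV}
\text{there are no } l_0<\dots<l_V \text{ with } (-1)^{V-j}M_{l_j}\ge0 \text{ for all } j ,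
\end{equation}
which for $V=2$ is \eqref{eq:forbidden}. Call indices $k_0<\dots<k_r$ \emph{weakly alternating} if there is $\epsilon=\pm1$ with $\epsilon(-1)^jM_{k_j}\ge0$ for all $j$. Such a system has at most $V+1$ indices. Indeed, suppose $k_0<\dots<k_{V+1}$ are weakly alternating. If $\epsilon(-1)^V=1$, the indices $l_j=k_j$ violate \eqref{eq:forbiddenV}; if $\epsilon(-1)^{V}=-1$, the indices $l_j=k_{j+1}$ do.

Since $J_R\not\equiv0$, there is $\ell\ge0$ with $M_0=\dots=M_{\ell-1}=0\ne M_\ell$, and by \eqref{eq:series} $\ell$ is the multiplicity of the zero of $J_R$ at $0$. If $(M_k)_{k\ge\ell}$ has at least $s$ sign changes, then there are $s+1$ indices $\ge \ell$ at which the $M_k$ have strictly alternating signs, and together with $0,\dots,\ell-1$ they form a weakly alternating system of $\ell+s+1$ indices. So $\ell+s\le V$. The sequence $(M_k)$ has at most $V-\ell$ sign changes, and by \eqref{eq:series} and Lemma~\ref{lem:descartes} $J_R$ has at most $V-\ell$ positive zeros.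
\end{proof}

Since $\psi_R$ and $f_R-\kappa_R$ have the same zeros, Lemmas~\ref{lem:level} and~\ref{lem:vd} give the bound announced in the introduction.

\begin{corollary}\label{cor:budget}
Let $T=\mathcal{N}(R)$. The number of zeros of $J_R$ in $[0,\infty)$, counted with multiplicity, is at most $2T$ if $0\notin\Sigma(R)$ and at most $2T-1$ if $0\in\Sigma(R)$.
\end{corollary}

\section{Proof of Theorem~\ref{thm:shape}}\label{sec:shape}

Write $J=J_R$ and $T=\mathcal{N}(R)$. The bound of Corollary~\ref{cor:budget} covers the whole half-line, and we use this to locate the outer mass point. Let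
\[
t_+=\sup\{t\ge R^2:\ J\le0\text{ on }[0,t]\},
\]
which is finite because $J\to+\infty$. Then $J\le0$ on $[0,t_+]$, and $J$ takes positive values arbitrarily close to $t_+$ on the right, so $J(t_+)=0$. As the zeros of $J$ are isolated, $J$ is negative just to the left of $t_+$ and positive just to the right: $t_+$ is a zero of odd multiplicity. Every zero in $(0,t_+)$ is a local maximum and has even multiplicity.

\emph{Case $0\notin\Sigma(R)$.} The bound is $2T$. If $R^2\notin\Sigma(R)$ or $t_+>R^2$, then all $T$ mass points lie in $(0,t_+)$ and, with $t_+$, give at least $2T+1$ zeros. Hence $R^2\in\Sigma(R)$ and $t_+=R^2$. The mass points account for at least $2(T-1)+1=2T-1$ zeros.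

\emph{Case $0\in\Sigma(R)$.} The bound is $2T-1$, and $T\ge2$. If $R^2\notin\Sigma(R)$ or $t_+>R^2$, then the $T-1$ nonzero mass points lie in $(0,t_+)$ and, with $0$ and $t_+$, give at least $1+2(T-1)+1=2T$ zeros. Hence $R^2\in\Sigma(R)$ and $t_+=R^2$. The mass points account for at least $1+2(T-2)+1=2T-2$ zeros.

In both cases at most one zero is left. By parity, raising the multiplicity of an interior mass point or of $R^2$ costs two zeros, and so does an additional zero in $(0,R^2)$. So $R^2$ is a simple zero, the mass points in $(0,R^2)$ are double zeros, and $J$ has no other zero in $(0,R^2)$. The spare zero can only be at the origin, where the multiplicity is at most $1$ in the first case and is $1$ or $2$ in the second. Since $J\le0$ on $[0,R^2]$, the first nonvanishing derivative is positive at the simple zero $R^2$, negative at each interior double zero, and negative at a zero at $0$. This gives (1)--(5). \qed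

\begin{remark}
The improved bound for $0\in\Sigma(R)$ is needed: with $2T$ in place of $2T-1$, two zeros would be left in the second case, enough for a new interior contact point. Likewise, a bound on the positive zeros alone would not give items (4) and (5), which come from counting the zero at the origin with its multiplicity in Lemma~\ref{lem:vd}.
\end{remark}

\section{The support near a given constraint}\label{sec:local}

All inequalities in Theorem~\ref{thm:shape} are strict, so they survive small perturbations of $J_R$ in $C^2$. We first check that $J_R$ moves continuously.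

\begin{lemma}\label{lem:cont}
If $R_k\to R_0>0$, then $P_{R_k}\to P_{R_0}$ weakly, $C(R_k)\to C(R_0)$, and $J_{R_k}\to J_{R_0}$ locally uniformly on $\mathbb{C}$, hence together with all derivatives.
\end{lemma}

\begin{proof}
Let $\mu_k'$ be the image of $\mu_{R_0}$ under $x\mapsto(R_k/R_0)x$. It is admissible for the constraint $R_k$ and converges weakly to $\mu_{R_0}$, so $\liminf C(R_k)\ge\lim I(\mu_k')=C(R_0)$ by Lemma~\ref{lem:exist}(i). Every subsequence of $(\mu_{R_k})$ has a further subsequence with a weak limit $\nu$, supported in the ball of radius $R_0$, and along it $I(\nu)=\lim C(R_k)\ge C(R_0)$. By uniqueness $\nu=\mu_{R_0}$. Hence $\mu_{R_k}\to\mu_{R_0}$, so $P_{R_k}\to P_{R_0}$, and Lemma~\ref{lem:exist}(i) gives $C(R_k)\to C(R_0)$ and $f_{R_k}\to f_{R_0}$ pointwise. Then $\psi_{R_k}\to\psi_{R_0}$ pointwise under the uniform bound $c\,(1+u)$, so $m_j(R_k)\to m_j(R_0)$ for each $j$, with $|m_j(R_k)|\le c\,(1+n+2j)$. For $|t|\le B$, \eqref{eq:series} gives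
\[
|J_{R_k}(t)-J_{R_0}(t)|\le e^{B/2}\sum_{j\ge0}|m_j(R_k)-m_j(R_0)|\,\frac{(B/2)^j}{j!}\longrightarrow0
\]
by dominated convergence for series. Cauchy's formula gives the derivatives.
\end{proof}

Fix $R_0>0$ and let $\Sigma_0=\Sigma(R_0)$. Exactly one of the following holds:
\begin{itemize}
\item[(i)] $J_{R_0}(0)<0$;
\item[(ii)] $0\in\Sigma_0$;
\item[(iii)] $0\notin\Sigma_0$ and $J_{R_0}(0)=0$.
\end{itemize}
For $\varepsilon>0$ let $U_0=[0,\varepsilon)$, let $U_\tau=(\tau-\varepsilon,\tau+\varepsilon)$ for $\tau\in\Sigma_0\setminus\{0\}$, and let $K$ be the compact set obtained from $[0,R_0^2]$ by removing all these intervals. Call $\varepsilon$ \emph{admissible} if the closures of the intervals are disjoint and $J=J_{R_0}$ satisfies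
\begin{equation}\label{eq:stable}
\begin{aligned}
&J''<0\text{ on }\overline{U_\tau}\ \text{ for }\tau\in\Sigma_0\cap(0,R_0^2);\qquad J'>0\text{ on }\overline{U_{R_0^2}};\qquad J<0\text{ on }K;\\
&\text{on }\overline{U_0}:\ J<0\text{ in case (i)};\quad J'<0\text{ throughout or }J''<0\text{ throughout in case (ii)};\\
&\phantom{\text{on }\overline{U_0}:\ }J'<0\text{ in case (iii)}.
\end{aligned}
\end{equation}
By Theorem~\ref{thm:shape}, every sufficiently small $\varepsilon$ is admissible. These are strict inequalities on compact sets, so they also hold for every function $J$ close enough to $J_{R_0}$ in $C^2([0,R_0^2+\varepsilon])$. If moreover $R^2\in U_{R_0^2}$, then $[0,R^2]$ is covered by $K$, $U_0$ and the $U_\tau$, and it contains all of them except $U_{R_0^2}$.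

\begin{lemma}\label{lem:local}
Let $\varepsilon$ be admissible. For all $R$ close enough to $R_0$, the set $\Sigma(R)$ has no point in $K$ and exactly one point in each $U_\tau$, $\tau\in\Sigma_0\setminus\{0\}$, the one in $U_{R_0^2}$ being $R^2$. In $U_0$ it has no point in case \textup{(i)}, exactly one point in case \textup{(ii)}, and either no point or exactly the point $0$ in case \textup{(iii)}. As $R\to R_0$, the point of $\Sigma(R)$ in $U_\tau$, $\tau\in\Sigma_0$, tends to $\tau$ and its mass tends to $P_{R_0}(\{\tau\})$; in case \textup{(iii)}, $P_R(\{0\})\to0$.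

Consequently $\mathcal{N}$ is constant near $R_0$ in cases \textup{(i)} and \textup{(ii)}. In case \textup{(iii)}, $\mathcal{N}(R)\in\{\mathcal{N}(R_0),\mathcal{N}(R_0)+1\}$ near $R_0$, and $\mathcal{N}(R)=\mathcal{N}(R_0)+1$ if and only if $0\in\Sigma(R)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cont}, for $R$ near $R_0$ the function $J_R$ satisfies \eqref{eq:stable} and $R^2\in U_{R_0^2}$. The sets $U_0$ and $U_\tau$ are relatively open in $[0,\infty)$ and $P_{R_0}$ gives no mass to their relative boundaries, so weak convergence yields $P_R(U)\to P_{R_0}(U)$ for each such set $U$. In particular each $U_\tau$ with $\tau\in\Sigma_0$ contains a mass point for $R$ near $R_0$.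

For the upper bounds, recall that mass points are zeros of $J_R$ and $J_R\le0$ on $[0,R^2]$. There is no zero on $K$, nor on $U_0$ in case (i). A strictly concave nonpositive function on an interval has at most one zero, since it would be positive between two zeros; this covers $U_\tau$ for $0<\tau<R_0^2$, and $U_0$ when $J_R''<0$ there. On $U_{R_0^2}\cap[0,R^2]$ the function $J_R$ is strictly increasing and nonpositive, so only $R^2$ can be a zero. When $J_R'<0$ on $U_0$, the inequality $J_R(0)\le0$ leaves $0$ as the only possible zero.

Applying what is proved to a smaller admissible $\varepsilon'$ shows that the unique mass point in $U_\tau$ lies within $\varepsilon'$ of $\tau$ for $R$ near $R_0$. Its mass is $P_R(U_\tau)$. In case (iii), $P_R(\{0\})\le P_R(U_0)\to P_{R_0}(U_0)=0$.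
\end{proof}

\section{No oscillation}\label{sec:osc}

In case (iii), Lemma~\ref{lem:local} does not say for which $R$ the atom at the origin is present. It could come and go infinitely often as $R\downarrow R_0$, and then part (b) of the conjecture would fail. To exclude this we follow the configuration \emph{without} the atom: we continue the $T$ mass points of $R_0$ as a solution of the equalities in the KKT conditions, whether or not it is optimal. By \eqref{eq:stable} the only inequality that can fail is the one at $t=0$, so optimality is decided by the sign of one function $G(R)$. Smoothness of $G$ would not be enough, as $e^{-1/s^2}\sin(1/s)$ shows, so we prove that $G$ is analytic.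

Throughout this section $R_0$ is in case (iii), $T=\mathcal{N}(R_0)$, and $\Sigma_0=\{\tau_1^0<\dots<\tau_T^0=R_0^2\}\subset(0,\infty)$ with masses $p_i^0>0$. For $v=(p_1,\dots,p_T,\tau_1,\dots,\tau_{T-1},\lambda)$ and $R$ we set $\tau_T=R^2$ and
\[
f_{v,R}=\sum_{i=1}^Tp_iq_{\tau_i},\qquad L(t;v,R)=-h_0-\int_0^\infty\chi_t(u)\log f_{v,R}(u)\,du .
\]
When the $p_i$ are positive with sum one and the $\tau_i$ are nonnegative, $L(\cdot\,;v,R)$ is the information density of $\sum_ip_i\delta_{\tau_i}$. Consider the system of $2T$ equations in the $2T$ unknowns $v$,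
\begin{equation}\label{eq:system}
\sum_{i=1}^Tp_i=1,\qquad L(\tau_i;v,R)=\lambda\quad(i\le T),\qquad\partial_tL(\tau_i;v,R)=0\quad(i\le T-1).
\end{equation}
At $R=R_0$ it has the solution $v_0=(p^0,\tau^0,C(R_0))$, because $L(\cdot\,;v_0,R_0)=J_{R_0}+C(R_0)$ and $\tau_1^0,\dots,\tau^0_{T-1}$ are double zeros of $J_{R_0}$.

\subsection{Analytic dependence on the parameters}

We use the following standard fact, a consequence of Cauchy's formula and Fubini's theorem: if $F(u,\zeta)$ is measurable in $u$, holomorphic in $\zeta$ on an open subset of $\mathbb{C}^d$, and bounded by an integrable function of $u$ alone, then $\int F(u,\zeta)\,du$ is holomorphic and its derivatives may be taken under the integral sign. The difficulty is that we need a logarithm of $f_{v,R}(u)$ for complex $(v,R)$ in a neighborhood that does not shrink as $u\to\infty$. For large $u$ the outer sphere dominates the sum, so we factor out $q_{R^2}$.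

\begin{lemma}\label{lem:analytic}
There is an open polydisc $\mathcal{P}\subset\mathbb{C}^{2T+1}$ centered at $(v_0,R_0)$ such that $L$ extends to a holomorphic function of $(t,v,R)\in\mathbb{C}\times\mathcal{P}$ whose derivatives may be taken under the integral sign.
\end{lemma}

\begin{proof}
\emph{A logarithm of $\Phi$ in a sector.} Let $\nu=\frac n2-1$. Comparing with the series $I_\nu(x)=\sum_k(x/2)^{2k+\nu}/(k!\,\Gamma(k+\nu+1))$ of the modified Bessel function gives $\Phi(z)=\Gamma(\nu+1)z^{-\nu/2}I_\nu(2\sqrt z)$, with principal branches. By \cite{dlmf}, $I_\nu(x)=e^x(2\pi x)^{-1/2}(1+O(|x|^{-1}))$ uniformly in $|\arg x|\le\pi/4$. Hence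
\[
\Phi(z)=g(z)\big(1+O(|z|^{-1/2})\big),\qquad g(z)=c_nz^{-(n-1)/4}e^{2\sqrt z},\qquad c_n=\Gamma(n/2)/\sqrt{4\pi},
\]
uniformly in $|\arg z|\le\pi/4$. Choose $M\geq1$ with $|\Phi/g-1|\le\frac12$ for $|z|\ge M$, $|\arg z|\le\pi/4$. Since $\Phi\ge1$ on $[0,M]$, uniform continuity gives $\theta\in(0,\pi/4]$ with $\operatorname{Re}\Phi\ge\frac12$ at all points within distance $M\theta$ of $[0,M]$. Let $\Omega$ be the union of the sector $\{z\neq0:|\arg z|<\theta\}$ and the disc $\{|z|<M\theta\}$. It is open and star-shaped about $0$, and $\Phi$ has no zero in it: a point $z$ of the sector with $|z|\le M$ is within $M\theta$ of $|z|\in[0,M]$. So there is a holomorphic $\log\Phi$ on $\Omega$ with $\log\Phi(0)=0$, and it is real on $[0,\infty)$. On $\Omega\cap\{|z|\le M\}$ it coincides with the principal logarithm $\operatorname{Log}\Phi$ and is bounded. On $\Omega\cap\{|z|\ge M\}$ it equals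
\[
2\sqrt z-\tfrac{n-1}4\operatorname{Log}z+\log c_n+\operatorname{Log}(\Phi/g),
\]
because the difference is continuous on a connected set, takes values in $2\pi i\mathbb{Z}$, and is real for real $z$. Therefore $|\log\Phi(z)|\le c\,(1+|z|)$ on $\Omega$.

\emph{A logarithm of $f_{v,R}$.} Let $(v,R)$ range over a closed polydisc $\overline{\mathcal{P}}$ about $(v_0,R_0)$, so small that for some $s_0,d>0$ and all $i<T$:
\[
|p_T-p_T^0|\le\tfrac12p_T^0,\quad\operatorname{Re}R>0,\quad|\arg R^2|,|\arg\tau_i|<\theta,\quad|R^2|,|\tau_i|\ge s_0,\quad\operatorname{Re}R-\operatorname{Re}\sqrt{\tau_i}\ge d .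
\]
The last condition is possible because $\sqrt{\tau_i^0}<R_0$. For $u\ge0$ the point $R^2u/4$ lies in $\Omega$, so
\[
\log q_{R^2}(u):=-\tfrac n2\log(2\pi)-\tfrac12(R^2+u)+\log\Phi(R^2u/4)
\]
is holomorphic in $R$ and bounded by $c\,(1+u)$. Write $f_{v,R}=q_{R^2}F$ with $F=p_T+\sum_{i<T}p_i\,q_{\tau_i}/q_{R^2}$. For $u\ge4M/s_0$ we have $\frac12|g|\le|\Phi|\le\frac32|g|$ at both $\tau_iu/4$ and $R^2u/4$, hence
\[
\Big|\frac{q_{\tau_i}(u)}{q_{R^2}(u)}\Big|\le3\,\big|e^{(R^2-\tau_i)/2}\big|\,\Big|\frac{\tau_i}{R^2}\Big|^{-(n-1)/4}e^{-(\operatorname{Re}R-\operatorname{Re}\sqrt{\tau_i})\sqrt u}\le c\,e^{-d\sqrt u}.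
\]
Choose $u_2\ge4M/s_0$ with $\sum_{i<T}|p_iq_{\tau_i}/q_{R^2}|\le\frac14p_T^0$ for $u\ge u_2$ on $\overline{\mathcal{P}}$. For such $u$, $\operatorname{Re}F\ge\frac14p_T^0$ and $|F|\le2p_T^0$. On the compact set $[0,u_2]\times\overline{\mathcal{P}}$ the function $F$ is uniformly continuous and bounded, and $F\ge p_T^0$ at $(v_0,R_0)$. Shrinking the polydisc with $u_2$ fixed, we get $\operatorname{Re}F\ge\frac14p_T^0$ for $u\in[0,u_2]$ too. So $\operatorname{Log}F$ is holomorphic in $(v,R)\in\mathcal{P}$ and bounded uniformly in $u\ge0$. The function $\log q_{R^2}+\operatorname{Log}F$ is holomorphic in $(v,R)$, bounded by $c\,(1+u)$, and equal to the real logarithm of $f_{v,R}(u)>0$ for real $(v,R)$.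

\emph{The integral.} For complex $t$ with $|t|\le B$, \eqref{eq:poisson} gives $|\chi_t(u)|\le e^{B/2}\sum_k\frac{(B/2)^k}{k!}\gamma_{n+2k}(u)=e^B\chi_B(u)$, and $\int\chi_B(u)(1+u)\,du=1+n+B$. So the integrand of $L$ is dominated by $c\,\chi_B(u)(1+u)$ on $\{|t|<B\}\times\mathcal{P}$, for every $B$, and the fact recalled above applies.
\end{proof}

\subsection{The linearized system}

\begin{lemma}\label{lem:jacobian}
The derivative in $v$ of the system \eqref{eq:system} at $(v_0,R_0)$ is invertible.
\end{lemma}

\begin{proof}
All quantities are taken at $(v_0,R_0)$; we drop the index $0$ and write $f=f_{R_0}$, $J=J_{R_0}$. The derivative is a real square matrix. Let $(\dot p,\dot\tau,\dot\lambda)$ be a real vector in its kernel, put $\dot\tau_T=0$, and let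
\[
\dot f=\sum_{i=1}^T\big(\dot p_iq_{\tau_i}+p_i\dot\tau_i\,\partial_tq_{\tau_i}\big),\qquad \partial_tq_{\tau_i}:=\partial_tq_t\big|_{t=\tau_i},
\]
be the corresponding variation of $f_{v,R}$. Since $(n/2)_{k+1}\ge\frac n2(n/2)_k$, we have $0\le\Phi'\le\frac2n\Phi$ on $[0,\infty)$, so $|\partial_tq_t|\le c\,(1+u)q_t$. With $q_{\tau_i}\le f/p_i$ this gives $|\dot f|\le c\,(1+u)f$, and all integrals below converge. The variation of $L(t;v,R)$ at fixed $t$ is $-\int q_t(\dot f/f)w\,du$. The variation of $L(\tau_i;v,R)$ has the additional term $J'(\tau_i)\dot\tau_i$, which vanishes because $J'(\tau_i)=0$ for $i<T$ and $\dot\tau_T=0$. The linearized equations are therefore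
\[
\sum_i\dot p_i=0,\qquad-\int q_{\tau_i}\frac{\dot f}f\,w\,du=\dot\lambda\ \ (i\le T),\qquad-\int\partial_tq_{\tau_i}\frac{\dot f}f\,w\,du+J''(\tau_i)\dot\tau_i=0\ \ (i<T).
\]
Multiply the second group by $\dot p_i$, the third by $p_i\dot\tau_i$, and add. The integrands combine to $\dot f^2/f$:
\[
-\int\frac{\dot f^{\,2}}f\,w\,du+\sum_{i<T}p_iJ''(\tau_i)\dot\tau_i^2=\dot\lambda\sum_i\dot p_i=0 .
\]
By Theorem~\ref{thm:shape}(2), $J''(\tau_i)<0$, so all terms on the left are nonpositive and must vanish. Hence $\dot\tau=0$ and $\dot f=0$, that is, $\sum_i\dot p_iq_{\tau_i}\equiv0$. Comparing coefficients of $u^k$ in $e^{u/2}\sum_i\dot p_iq_{\tau_i}$ gives $\sum_i\dot p_ie^{-\tau_i/2}\tau_i^k=0$ for $k=0,\dots,T-1$. The $\tau_i$ are distinct, so the Vandermonde matrix is invertible and $\dot p=0$. The second group gives $\dot\lambda=0$.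
\end{proof}

\subsection{The deciding function}

\begin{proposition}\label{prop:osc}
Let $R_0$ be in case \textup{(iii)} and $T=\mathcal{N}(R_0)$. There are $\eta>0$ and a real-analytic function $G$ on $(R_0-\eta,R_0+\eta)$ such that on this interval $\mathcal{N}(R)=T$ if and only if $G(R)\le0$, and $\mathcal{N}(R)=T+1$ if and only if $G(R)>0$. Consequently $\mathcal{N}$ is constant on $(R_0,R_0+\delta)$ and on $(R_0-\delta,R_0)$ for some $\delta>0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:analytic} the system \eqref{eq:system} is real-analytic in $(v,R)$ near $(v_0,R_0)$. By Lemma~\ref{lem:jacobian} and the analytic implicit function theorem, there are a neighborhood $W$ of $v_0$ in $\mathbb{R}^{2T}$ and a real-analytic map $R\mapsto v(R)=(p(R),\tau(R),\lambda(R))\in W$, defined near $R_0$, with $v(R_0)=v_0$, such that $v(R)$ is the only solution of \eqref{eq:system} in $W$. Put $\tau_T(R)=R^2$ and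
\[
Q_R=\sum_{i=1}^Tp_i(R)\delta_{\tau_i(R)},\qquad \tilde J_R(t)=L(t;v(R),R)-\lambda(R),\qquad G(R)=\tilde J_R(0).
\]
The function $G$ is real-analytic. Fix an admissible $\varepsilon$. For $R$ near $R_0$ we have $p_i(R)>0$ and $\tau_i(R)\in U_{\tau_i^0}$, so $Q_R$ is a law on $[0,R^2]$ with exactly $T$ atoms and information density $\tilde J_R+\lambda(R)$.

\emph{If $G(R)\le0$, then $\mathcal{N}(R)=T$.} By the joint holomorphy of $L$, $\tilde J_R\to J_{R_0}$ with all $t$-derivatives, uniformly on compact sets, as $R\to R_0$. So $\tilde J_R$ satisfies \eqref{eq:stable} for $R$ near $R_0$. On $U_{\tau_i^0}$, $i<T$, it is concave with value and derivative $0$ at $\tau_i(R)$, so it is nonpositive. On $U_{R_0^2}\cap[0,R^2]$ it is increasing and vanishes at $R^2$, so it is nonpositive. On $K$ it is negative. On $U_0$ it is decreasing from the value $G(R)\le0$. Thus $\tilde J_R\le0$ on $[0,R^2]$ with equality at the atoms of $Q_R$, and Lemma~\ref{lem:kkt} gives $P_R=Q_R$.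

\emph{If $\mathcal{N}(R)=T$, then $G(R)\le0$.} By Lemma~\ref{lem:local}, for $R$ near $R_0$ with $\mathcal{N}(R)=T$ the set $\Sigma(R)$ consists of one point in each $U_{\tau_i^0}$, the last being $R^2$. Let $v'$ be the vector formed by the masses, the first $T-1$ points, and $C(R)$. By Lemmas~\ref{lem:cont} and~\ref{lem:local}, $v'\in W$ for $R$ near $R_0$. Here $L(\cdot\,;v',R)=J_R+C(R)$, the function $J_R$ vanishes at all $T$ points, and the first $T-1$ points are interior maxima of $J_R$; so $v'$ solves \eqref{eq:system}. Hence $v'=v(R)$, $\tilde J_R=J_R$, and $G(R)=J_R(0)\le0$.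

Since $\mathcal{N}(R)\in\{T,T+1\}$ near $R_0$, both equivalences hold on a small interval. If $G\equiv0$, then $\mathcal{N}=T$ there. Otherwise the zeros of $G$ are isolated, and $G$ has a constant sign on $(R_0,R_0+\delta)$ and on $(R_0-\delta,R_0)$ for small $\delta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

We first show that $\mathcal{N}$ is unbounded, by comparing the output entropy of the optimal input with that of the uniform input on the ball. Each sphere produces an output whose radius has variance at most one, so it covers a shell of bounded width.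

\begin{proposition}\label{prop:growth}
For all $R>0$,
\[
\mathcal{N}(R)\ge\frac{R^n}{n\sqrt{2\pi e}\,(n+R^2)^{(n-1)/2}},
\]
and the right-hand side tends to infinity as $R\to\infty$.
\end{proposition}

\begin{proof}
Let $V_n$ be the volume of the unit ball. For $X$ uniform on the ball of radius $R$, conditioning does not increase entropy, so
\[
C(R)+h_0\ge h(X+Z)\ge h(X+Z\mid Z)=h(X)=n\log R+\log V_n .
\]
Let $Y=X^\star+Z$ and $\varrho=\|X^\star\|$. The variable $\varrho$ takes $\mathcal{N}(R)$ values, so $h(Y)-h(Y\mid \varrho)=I(Y;\varrho)\le\log\mathcal{N}(R)$, that is, $C(R)+h_0\le\log\mathcal{N}(R)+h(Y\mid\varrho)$. Condition on $\varrho=\rho\in S(R)$. Then $Y$ is isotropic with density $q_{\rho^2}(\|y\|^2)$, and $\|Y\|$ has density $nV_nr^{n-1}q_{\rho^2}(r^2)$, so the conditional entropies are related by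
\[
h(Y)=\log(nV_n)+(n-1)\,\mathbb{E}\log\|Y\|+h(\|Y\|).
\]
By Jensen's inequality, $\mathbb{E}\log\|Y\|\le\frac12\log\mathbb{E}\|Y\|^2=\frac12\log(n+\rho^2)\le\frac12\log(n+R^2)$. The Gaussian Poincar\'e inequality states that $\operatorname{Var}G(Z)\le\mathbb{E}\|\nabla G(Z)\|^2$ for Lipschitz $G$. The conditional law of $\|Y\|$ is that of $\|x+Z\|$ for any fixed $x$ with $\|x\|=\rho$, and $z\mapsto\|x+z\|$ is $1$-Lipschitz, so $\operatorname{Var}\|Y\|\le1$. A real variable of variance at most one has entropy at most $\frac12\log(2\pi e)$. Averaging over $\rho$ and combining the bounds,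
\[
n\log R+\log V_n\le\log\mathcal{N}(R)+\log(nV_n)+\tfrac{n-1}2\log(n+R^2)+\tfrac12\log(2\pi e).
\]
This is the inequality, and its right-hand side is asymptotic to $R/(n\sqrt{2\pi e})$.
\end{proof}

The next statement describes what happens when $\mathcal{N}$ passes a level from left to right.

\begin{proposition}\label{prop:passage}
Let $R_0>0$ and $T\ge1$. Suppose there are sequences $R_k\to R_0$ and $R_k'\to R_0$ with $R_k\ge R_0$, $\mathcal{N}(R_k)\ge T+1$ and $\mathcal{N}(R_k')\le T$. Then $\mathcal{N}(R_0)=T$, $0\notin S(R_0)$, and there is $\delta>0$ such that for $R\in(R_0,R_0+\delta)$ the set $S(R)$ consists of $0$ and of $T$ positive points, which converge to the $T$ points of $S(R_0)$ as $R\downarrow R_0$.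
\end{proposition}

\begin{proof}
In all three cases of Lemma~\ref{lem:local}, $\mathcal{N}(R_0)\le\mathcal{N}(R)\le\mathcal{N}(R_0)+1$ for $R$ near $R_0$. For large $k$ this gives $\mathcal{N}(R_0)\le\mathcal{N}(R_k')\le T$ and $T+1\le\mathcal{N}(R_k)\le\mathcal{N}(R_0)+1$, so $\mathcal{N}(R_0)=T$. Hence $R_k>R_0$ for all $k$, and $\mathcal{N}$ is not constant near $R_0$. By Lemma~\ref{lem:local}, case (iii) holds, and in particular $0\notin S(R_0)$. By Proposition~\ref{prop:osc}, $\mathcal{N}$ is constant on some $(R_0,R_0+\delta)$, equal to $T$ or $T+1$, and the points $R_k$ exclude the value $T$. For small $\delta$, Lemma~\ref{lem:local} describes $\Sigma(R)$ on this interval: one point near each point of $\Sigma_0$, converging to it, and the point $0$.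
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:growth} the set in \eqref{eq:Rstar} is nonempty, so $R^*<\infty$, and there are $R_k\ge R^*$ with $R_k\to R^*$ and $\mathcal{N}(R_k)\ge T+1$. If $R^*=\tilde R$, take $R_k'=\tilde R$. If $R^*>\tilde R$, then $\mathcal{N}\le T$ on $(\tilde R,R^*)$, and we take $R_k'\uparrow R^*$ in this interval. Proposition~\ref{prop:passage} with $R_0=R^*$ gives all remaining assertions, and (a) and (b) follow with $\rho_{T+1}(R)=0$.
\end{proof}

\section{All transitions}\label{sec:all}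

The local analysis applies at every $R_0$, so it describes every discontinuity of $\mathcal{N}$, and it shows that every number of mass points occurs.

\begin{theorem}\label{thm:all}
Let $n\ge1$.
\begin{enumerate}
\item[(1)] The discontinuities of $\mathcal{N}$ form a discrete closed subset of $(0,\infty)$. At a discontinuity $R_0$ we have $0\notin S(R_0)$ and $J_{R_0}(0)=0$, each one-sided limit of $\mathcal{N}$ is $\mathcal{N}(R_0)$ or $\mathcal{N}(R_0)+1$, and the extra mass point for $R$ near $R_0$, when present, is exactly the origin, with mass tending to $0$ as $R\to R_0$.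
\item[(2)] The numbers $R_m=\inf\{R>0:\mathcal{N}(R)\ge m\}$, $m\ge2$, satisfy $\sqrt n\le R_2<R_3<\cdots\to\infty$. Moreover $\mathcal{N}(R_m)=m-1$, $0\notin S(R_m)$, and on some interval $(R_m,R_m+\delta_m)$ we have $\mathcal{N}(R)=m$ and $0\in S(R)$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $R_0>0$. In cases (i) and (ii), $\mathcal{N}$ is constant near $R_0$ by Lemma~\ref{lem:local}. In case (iii), it is constant on each side near $R_0$ by Proposition~\ref{prop:osc}. So every $R_0$ has a punctured neighborhood free of discontinuities, and a discontinuity is in case (iii). The remaining assertions are contained in Lemma~\ref{lem:local}.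

(2) Propositions~\ref{prop:small} and~\ref{prop:growth} give $\sqrt n\le R_m<\infty$. There are points $R\ge R_m$ arbitrarily close to $R_m$ with $\mathcal{N}(R)\ge m$, and $\mathcal{N}\le m-1$ on $(0,R_m)$. Proposition~\ref{prop:passage} with $T=m-1$ gives the second sentence. Then $\mathcal{N}\le m$ on $(0,R_m+\delta_m)$, so $R_{m+1}\ge R_m+\delta_m>R_m$. Each $R_m$ is a discontinuity of $\mathcal{N}$, so by (1) the increasing sequence $(R_m)$ has no finite limit.
\end{proof}

\begin{remark}
The origin is occupied just after $R_m$ and empty at $R_{m+1}$, so it is vacated in between. Let $R'\in(R_m,R_{m+1}]$ be the supremum of the $R$ with $0\in S(r)$ for all $r\in(R_m,R)$. If $0\in S(R')$, then $J_{R'}'(0)=0>J_{R'}''(0)$: otherwise $J'_{R'}(0)<0$ by Theorem~\ref{thm:shape}(5), and the proof of Lemma~\ref{lem:local} keeps the innermost mass point at $0$ for all nearby $R$. This is the alternative in which the atom can open into a small sphere while $\mathcal{N}$ stays constant. If $0\notin S(R')$, then case (i) is excluded by Lemma~\ref{lem:local}, case (iii) holds, and the mass at the origin tends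 to $0$ as $R\uparrow R'$.
\end{remark}

We do not claim that $\mathcal{N}$ is nondecreasing on all of $(0,\infty)$, and the conjecture does not assert this. By Theorem~\ref{thm:all}(1), the only conceivable decrease is the vanishing of the mass at the origin at isolated values of $R$.

\begin{thebibliography}{9}

\bibitem{dlmf}
DLMF, formula 10.40.1.

\bibitem{thesis}
\emph{The Capacity of Amplitude-Constrained Vector Gaussian Channels},
\texttt{https://www.politesi.polimi.it/\allowbreak retrieve/\allowbreak 430c8f35-3571-4c64-a767-15f632a1e18d/\allowbreak FAVANO\_\_PhD\_Thesis.pdf}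

\end{thebibliography}
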